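\title{A triangle-free graph of uncountable chromatic number without infinitely connected subgraphs}

\begin{abstract}
A graph is infinitely connected if it is infinite and stays connected after the deletion of any finite set of vertices. We construct in ZFC a triangle-free graph with $2^{\aleph_0}$ vertices and chromatic number $\aleph_1$ that has no infinitely connected subgraph. More generally, for every infinite cardinal $\kappa$ we construct a triangle-free graph with $2^\kappa$ vertices and chromatic number $\kappa^+$ that has no $\kappa$-connected subgraph. The vertices are the nodes of a tree of transfinite sequences whose entries are themselves vertices. In the other direction, writing $\mathfrak c=2^{\aleph_0}$, we show that a graph with fewer than $\mathfrak c^{+\omega}$ vertices and chromatic number above $\mathfrak c$ contains $K_{\aleph_0,\mathfrak c^+}$.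
\end{abstract}

\section{The question and the results}\label{sec:intro}

All graphs are simple and undirected, subgraphs need not be induced, and we work in ZFC. The \emph{chromatic number} $\chi(G)$ is the least cardinal $\lambda$ for which there is a map $c\colon V(G)\to\lambda$ with $c(u)\neq c(v)$ for every edge $uv$. So $\chi(G)$ is uncountable exactly when every map $c\colon V(G)\to\omega$ leaves some edge \emph{monochromatic}, that is, with both ends of the same color.

A graph $H$ is \emph{infinitely connected} if it is infinite and $H-F$ is connected for every finite $F\subseteq V(H)$. Every vertex of such a graph has infinite degree, since deleting a finite neighborhood would isolate the vertex. An infinite graph $H$ is infinitely connected if and only if any two distinct vertices $u,v$ are joined by infinitely many pairwise internally disjoint paths. Indeed, a finite set $F$ avoiding $u$ and $v$ meets only finitely many of these paths. Conversely, let $H$ be infinitely connected, and let $F$ be the set of inner vertices of finitely many $u$--$v$ paths found so far. A neighbor $w\notin F\cup\{v\}$ of $u$ and a $w$--$v$ path in $H-(F\cup\{u\})$ give one more path. The simplest examples are the infinite complete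 graphs and the complete bipartite graphs $K_{\aleph_0,\lambda}$ with $\lambda$ infinite: after finitely many deletions both sides are still nonempty. The following question is posed in \cite{notes}.

\begin{quote}
\textbf{Question.} Is there a graph with uncountable chromatic number that contains no infinitely connected subgraph?
\end{quote}

With ``infinite'' in place of ``uncountable'' the answer is yes for a trivial reason: the disjoint union of the complete graphs $K_n$, $n<\omega$, has chromatic number $\aleph_0$ and only finite components. Uncountable chromatic number cannot be assembled from smaller pieces in this way. If $\chi(G)$ is uncountable and $F$ is finite, then some component of $G-F$ has uncountable chromatic number, because otherwise all components could share one countable set of colors, and finitely many further colors would take care of $F$. This suggests the answer no, together with a proof by descent. Put $G_0=G$. If $G_n$ is not infinitely connected, choose a finite set $F_n$ that disconnects it and let $G_{n+1}$ be a component of $G_n-F_n$ of uncountable chromatic number. If the descent stops, it stops at an infinitely connected graph. The difficulty is the limit step, where $\bigcap_nG_n$ may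 be countably chromatic. The countably many sets $V(G_n)\setminus V(G_{n+1})$ and $\bigcap_nV(G_n)$ partition $V(G)$, so one of them induces a graph of uncountable chromatic number. Hence the limit step can fail only if some $G_n-F_n$ has a second component of uncountable chromatic number. A counterexample therefore has to branch like a tree. It also has to avoid infinitely connected subgraphs of small chromatic number, such as $K_{\aleph_0,\aleph_0}$.

Such a graph exists, and the construction works at every infinite cardinal $\kappa$. Call $H$ \emph{$\kappa$-connected} if $|V(H)|\ge\kappa$ and $H-F$ is connected for every $F\subseteq V(H)$ with $|F|<\kappa$. For $\kappa=\omega$ this is the definition of infinitely connected.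

\begin{theorem}\label{thm:main}
For every infinite cardinal $\kappa$ there is a triangle-free graph $G_\kappa$ with $|V(G_\kappa)|=2^\kappa$ and $\chi(G_\kappa)=\kappa^+$ that contains no $\kappa$-connected subgraph. In particular, $\chi(G_\omega)=\aleph_1$ and $G_\omega$ contains no infinitely connected subgraph.
\end{theorem}

So the answer to the question is yes. The opposite guess becomes correct when the chromatic number exceeds the continuum and the graph is not too large. Let $\mathfrak c=2^{\aleph_0}$, let $\mathfrak c^{+k}$ be the $k$th successor cardinal of $\mathfrak c$, and let $\mathfrak c^{+\omega}=\sup_{k<\omega}\mathfrak c^{+k}$.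

\begin{theorem}\label{thm:converse}
If $|V(G)|<\mathfrak c^{+\omega}$ and $\chi(G)>\mathfrak c$, then $G$ contains $K_{\aleph_0,\mathfrak c^+}$, and hence an infinitely connected subgraph.
\end{theorem}

Under the continuum hypothesis $\mathfrak c=\aleph_1$ we have $\mathfrak c^{+\omega}=\aleph_\omega$ and $|V(G_\omega)|=\aleph_1$, so the two theorems meet.

\begin{corollary}\label{cor:ch}
Assume the continuum hypothesis. Then $\aleph_1$ is the largest chromatic number of a graph with fewer than $\aleph_\omega$ vertices and no infinitely connected subgraph, and it is attained by $G_\omega$.
\end{corollary}

Theorem~\ref{thm:main} is the conjunction of Propositions~\ref{prop:size}, \ref{prop:chi} and~\ref{prop:conn}. Theorem~\ref{thm:converse} is proved in Section~\ref{sec:converse}, which depends only on Section~\ref{sec:prelim}.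

\section{Ordinals, sequences and greedy coloring}\label{sec:prelim}

An ordinal is the set of all smaller ordinals, and a cardinal is the least ordinal of its size. The sum $\alpha+\beta$ of ordinals is the order type of $\alpha$ followed by $\beta$; it is associative. We use the following facts about an infinite cardinal $\kappa$.
\begin{itemize}
\item[(O1)] The cardinal $\kappa^+$ is \emph{regular}: the supremum of at most $\kappa$ ordinals below $\kappa^+$ is below $\kappa^+$. The ordinals below $\kappa^+$ are those of size at most $\kappa$.
\item[(O2)] If $\alpha<\kappa$, then $\alpha+\kappa=\kappa$. (Write $\kappa=\alpha+\beta$; then $\beta\le\kappa$, and $\beta$ has size $\kappa$, so $\beta=\kappa$.)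
\item[(O3)] If $(\mu_i)_{i<\kappa}$ is strictly increasing, then $\mu_i\ge\mu_0+i$ by induction on $i$, and therefore $\sup_{i<\kappa}\mu_i\ge\sup_{i<\kappa}(\mu_0+i)=\mu_0+\kappa$.
\end{itemize}

A \emph{sequence} is a function $p$ whose domain is an ordinal $\ell(p)$, its \emph{length}. We write $p\sqsubseteq q$ if $p$ is an initial segment of $q$, $p{\restriction}\xi$ for the initial segment of length $\xi$, and $p^{\frown}\langle a\rangle$ for $p$ followed by the single entry $a$. Two sequences are incomparable under $\sqsubseteq$ exactly when they differ at a position below both lengths; the least such position is their \emph{first difference}.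

Both upper bounds on chromatic numbers in this paper come from one observation.

\begin{lemma}\label{lem:greedy}
Let $\lambda$ be an infinite cardinal and suppose that $V(G)$ has a well-ordering in which every vertex has fewer than $\lambda$ smaller neighbors. Then $\chi(G)\le\lambda$.
\end{lemma}

\begin{proof}
By recursion along the well-ordering, give each vertex the least ordinal that is not the color of a smaller neighbor. Fewer than $\lambda$ ordinals are excluded, so this color is below $\lambda$. The larger end of an edge avoids the color of the smaller end.
\end{proof}

\section{The graph $G_\kappa$}\label{sec:graph}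

Fix an infinite cardinal $\kappa$; the reader interested only in the question may take $\kappa=\omega$.

To defeat a coloring with $\kappa$ colors we want a vertex $t$ with neighbors $s_\alpha$, $\alpha<\kappa$, that show every color available to $t$. The coloring is not known in advance, so such a vertex $t$ must be provided for every sequence $\langle s_\alpha:\alpha<\kappa\rangle$ in a rich family. If the family is too rich, many vertices $t$ share many neighbors and a large complete bipartite graph appears. We therefore let $t$ \emph{be} the sequence $\langle s_\alpha:\alpha<\kappa\rangle$, and we require that $s_\alpha$ come from a region reserved for the earlier choices $\langle s_\beta:\beta<\alpha\rangle$. Since vertices are sequences, there is a natural such region: the vertices that begin with $\langle s_\beta:\beta<\alpha\rangle$ followed by a marker.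

Fix an object $*$, called \emph{star}, that is not a sequence, and write $p^{*}=p^{\frown}\langle *\rangle$. The entries of a vertex are to be stars or vertices, and an entry may be longer than the sequence in which it occurs. The definition therefore cannot proceed by recursion on length, and we use a separate rank.

\begin{definition}\label{def:tree}
By recursion on $\alpha<\kappa^+$, let $T_\alpha$ be the set of all sequences $p$ with $\ell(p)<\kappa^+$ such that for every $\xi<\ell(p)$
\[
p(\xi)=*\qquad\text{or}\qquad p(\xi)\in\bigcup_{\beta<\alpha}T_\beta\ \text{ and }\ (p{\restriction}\xi)^{*}\sqsubseteq p(\xi).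
\]
Let $T=\bigcup_{\alpha<\kappa^+}T_\alpha$. The elements of $T$ are \emph{nodes}, the \emph{rank} of a node $p$ is the least $\alpha$ with $p\in T_\alpha$, and the \emph{cone} above $x\in T$ is $T(x)=\{y\in T:x\sqsubseteq y\}$.
\end{definition}

Every entry of $p$ other than a star is a node of smaller rank than $p$. Apart from this fact, the ranks can be forgotten.

\begin{lemma}\label{lem:closure}
A sequence $p$ with $\ell(p)<\kappa^+$ is a node if and only if, for every $\xi<\ell(p)$, either $p(\xi)=*$, or $p(\xi)\in T$ and $(p{\restriction}\xi)^{*}\sqsubseteq p(\xi)$. Consequently:
\begin{itemize}
\item[(a)] initial segments of nodes are nodes, and the union of a $\sqsubseteq$-chain of at most $\kappa$ nodes is a node;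
\item[(b)] if $p\in T$, then $p^{*}\in T$;
\item[(c)] if $p\in T$ and $q\in T(p^{*})$, then $p^{\frown}\langle q\rangle\in T$.
\end{itemize}
\end{lemma}

\begin{proof}
A node satisfies the condition by definition. Conversely, a sequence $p$ satisfying it has at most $\kappa$ entries, so by (O1) some $\alpha<\kappa^+$ exceeds the ranks of all its entries other than stars, and then $p\in T_\alpha$. The condition at position $\xi$ involves only $p{\restriction}(\xi+1)$. This gives (a), where the length of the union is below $\kappa^+$ by (O1). In (b) and (c) only the last position is new, and there the condition holds by assumption.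
\end{proof}

Thus $(T,\sqsubseteq)$ is a tree with root $\emptyset$. The children of a node $x$ are $x^{*}$ and, for each node $q$ in the cone above $x^{*}$, the node $x^{\frown}\langle q\rangle$. The choice $q=x^{*}$ is always allowed. Making this choice $\kappa$ times, we obtain from $x\in T$ the sequence $\overline{x}\sqsupseteq x$ of length $\ell(x)+\kappa$ with
\[
\overline{x}(\eta)=(\overline{x}{\restriction}\eta)^{*}\qquad\text{for }\ell(x)\le\eta<\ell(x)+\kappa .
\]
It is a node by Lemma~\ref{lem:closure}, and it has no star at any position $\eta\ge\ell(x)$.

\begin{definition}\label{def:graph}
For $p\in T$ let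
\[
N(p)=\bigl\{\,p(\xi):\ \xi<\ell(p),\ \ \xi+\kappa=\ell(p),\ \ p(\eta)\neq *\text{ whenever }\xi\le\eta<\ell(p)\,\bigr\}\subseteq T .
\]
The graph $G_\kappa$ has vertex set $T$, and $p,q$ are adjacent if $q\in N(p)$ or $p\in N(q)$.
\end{definition}

So $p$ looks back along itself, within its last block of $\kappa$ positions and not past a star, and is joined to the entries that it sees. For $\kappa=\omega$, only nodes whose length has the form $\xi+\omega$ can have $N(p)\neq\emptyset$. The elements of $N(p)$ have smaller rank than $p$. Hence $G_\kappa$ has no loops, and a neighbor of $p$ whose rank is not larger than that of $p$ lies in $N(p)$. The next lemma describes an edge symmetrically, in terms of the position where its ends split.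

\begin{lemma}\label{lem:edge}
The two ends of an edge of $G_\kappa$ are incomparable, and exactly one of them has a star at their first difference $\xi$. If $u$ is the end with $u(\xi)=*$ and $v$ is the other end, then
\[
v(\xi)=u,\qquad \ell(v)=\xi+\kappa,\qquad v(\eta)\neq *\ \text{ whenever }\xi\le\eta<\ell(v).
\]
\end{lemma}

\begin{proof}
Name the ends so that $u\in N(v)$, and let $\xi$ be a position witnessing this. The three displayed statements hold by the definition of $N(v)$. Since $v$ is a node, $(v{\restriction}\xi)^{*}\sqsubseteq v(\xi)=u$. So $u{\restriction}\xi=v{\restriction}\xi$ and $u(\xi)=*$, while $v(\xi)=u\neq *$. Thus $\xi$ is the first difference, and $u$ is the only end with a star there.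
\end{proof}

In the language of the tree: no edge joins comparable nodes, and among the edges between the cones above different children of $x$, those that meet $T(x^{\frown}\langle q\rangle)$ all end in the single vertex $q$. This is the source of all cut vertices used below.

\begin{proposition}\label{prop:size}
The graph $G_\kappa$ has $2^\kappa$ vertices and no triangle.
\end{proposition}

\begin{proof}
We show $|T_\alpha|\le2^\kappa$ by induction on $\alpha$. The entries of a member of $T_\alpha$ come from a union of at most $\kappa$ sets of size at most $2^\kappa$, together with the star. For each of the $\kappa^+\le2^\kappa$ possible lengths there are at most $(2^\kappa)^\kappa=2^\kappa$ such sequences. Hence $|T_\alpha|\le2^\kappa$ and $|T|\le\kappa^+\cdot2^\kappa=2^\kappa$. For the lower bound, given $S\subseteq\kappa$ define $p_S$ of length $\kappa$ by $p_S(\xi)=*$ if $\xi\in S$ and $p_S(\xi)=(p_S{\restriction}\xi)^{*}$ otherwise. By Lemma~\ref{lem:closure} each $p_S$ is a node, and $S$ is the set of positions of its stars.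

Suppose there is a triangle, and let $p$ be a vertex of it of largest rank. The other two vertices lie in $N(p)$, say $q=p(\xi)$ and $r=p(\eta)$ with $\xi<\eta$. From $(p{\restriction}\xi)^{*}\sqsubseteq q$ and $(p{\restriction}\eta)^{*}\sqsubseteq r$ we read off
\[
q{\restriction}\xi=p{\restriction}\xi=r{\restriction}\xi,\qquad q(\xi)=*,\qquad r(\xi)=p(\xi)=q,\qquad r(\eta)=* .
\]
So $q$ and $r$ first differ at $\xi$, where $q$ has the star. Lemma~\ref{lem:edge}, applied to the edge $qr$, says that $r$ has no star at any position from $\xi$ on. This contradicts $r(\eta)=*$.
\end{proof}

\section{A pentagon}\label{sec:pentagon}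

Both halves of the proof of Theorem~\ref{thm:main} are visible on five vertices of $G_\omega$. Let
\[
a=\langle *\rangle,\qquad b=\langle a,*,*\rangle,\qquad b'=\overline{\langle a,*\rangle},\qquad t=\overline{\langle a,b\rangle},\qquad t'=\overline{\langle a,b'\rangle}.
\]
These are nodes: $a=\emptyset^{*}$, so $\langle a\rangle\in T$ by Lemma~\ref{lem:closure}(c); then $\langle a,*\rangle$, $b$ and $b'$ are nodes; and $b,b'$ both extend $\langle a\rangle^{*}=\langle a,*\rangle$, so $\langle a,b\rangle$ and $\langle a,b'\rangle$ are nodes. The nodes $b',t,t'$ have length $\omega=n+\omega$ for every $n<\omega$. Since $t$ and $t'$ have no star at all, $a,b\in N(t)$ and $a,b'\in N(t')$. The only star of $b'$ is at position $1$, and $b'(2)=\langle a,*\rangle^{*}=b$, so $b\in N(b')$. The star at position $1$ hides the entry $b'(0)=a$, so $a\notin N(b')$. We have found the cycle $a\,t\,b\,b'\,t'$ of length five shown in Figure~\ref{fig:pentagon}.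

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,
  nd/.style={circle,draw,fill=white,inner sep=1.3pt},
  vx/.style={circle,fill=black,inner sep=1.9pt}]
\node[nd,label=below:{$\emptyset$}] (r) at (-2,0) {};
\node[vx,label=left:{$a$}] (a) at (-4,1) {};
\node[nd,label=below right:{$\langle a\rangle$}] (x) at (0,1) {};
\node[nd,label=below left:{$\langle a,b\rangle$}] (xb) at (-2.2,2) {};
\node[nd,label=right:{$\langle a,*\rangle$}] (xs) at (0,2) {};
\node[nd,label=right:{$\langle a,b'\rangle$}] (xc) at (2.9,2) {};
\node[vx,label=left:{$b$}] (b) at (-0.8,3) {};
\node[nd,label=right:{$\langle a,*,b\rangle$}] (y) at (0.8,3) {};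
\node[vx,label=above:{$t$}] (t) at (-2.2,4.6) {};
\node[vx,label=above:{$b'$}] (c) at (0.8,4.6) {};
\node[vx,label=right:{$t'$}] (s) at (2.9,4.6) {};
\draw[gray] (r)--(a) (r)--(x) (x)--(xb) (x)--(xs) (x)--(xc) (xs)--(b) (xs)--(y);
\draw[gray,dotted,thick] (xb)--(t) (y)--(c) (xc)--(s);
\draw[very thick] (a)--(t)--(b)--(c)--(s);
\draw[very thick,rounded corners=12pt] (a)--(-4,5.5)--(2.9,5.5)--(s);
\end{tikzpicture}
\caption{A five-cycle in $G_\omega$ (thick lines, black vertices) drawn on the tree $T$ (thin lines). Here $a=\langle *\rangle$ and $b=\langle a,*,*\rangle$; each dotted line stands for infinitely many further entries, none of them a star, leading to a node of length $\omega$. No edge of the graph joins comparable nodes of the tree.}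
\label{fig:pentagon}
\end{figure}

\emph{The pentagon as a coloring argument.} Suppose $G_\omega$ had a proper coloring with two colors. Take $a$ as a first entry. The region reserved for the second entry is the cone above $\langle a,*\rangle$. It contains the edge $bb'$ and hence both colors, so it contains a node $s\in\{b,b'\}$ whose color differs from that of $a$. Then $\overline{\langle a,s\rangle}$ has neighbors of both colors, which is impossible. The point is that each entry is chosen after the earlier ones, in a cone that holds a fresh supply of all colors.

\emph{The pentagon as a connectivity argument.} The five vertices split at position $0$: the vertex $a$ has a star there, and each of the others has the entry $a$. Delete $a$. The remaining four vertices split at position $1$, where $b$ and $b'$ have a star, $t$ has the entry $b$, and $t'$ has the entry $b'$. By Lemma~\ref{lem:edge}, $t$ can reach the other three only through $b$, and indeed $b$ is a cut vertex of the path $t\,b\,b'\,t'$. A highly connected subgraph has no cut vertex, so it must split as the pentagon does at position $0$, and it must do so again after each deletion.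

\section{The chromatic number}\label{sec:chi}

Let $c\colon T\to\kappa$ be any map. In the pentagon, the reserved cone happened to contain all colors. In general a cone may miss colors, and what matters is that the later cones contain every color that the final vertex $t$ could receive. For $x\in T$ let $I(x)=\{c(y):y\in T(x)\}$. This set contains $c(x)$, and $I(y)\subseteq I(x)$ whenever $x\sqsubseteq y$. Call $x$ \emph{stable} if $I(y)=I(x)$ for all $y\in T(x)$. With finitely many colors, any $x$ with $|I(x)|$ minimal is stable. With $\kappa$ colors there need be no such minimum, and we treat the colors one at a time, in $\kappa$ steps. This is where nodes of all lengths below $\kappa^+$ are needed.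

\begin{lemma}\label{lem:stable}
For every map $c\colon T\to\kappa$ there is a stable node.
\end{lemma}

\begin{proof}
Define a $\sqsubseteq$-increasing sequence of nodes $x_i$, $i\le\kappa$, starting from $x_0=\emptyset$. Given $x_i$ with $i<\kappa$, if some $y\in T(x_i)$ has $i\notin I(y)$, let $x_{i+1}$ be such a $y$; otherwise let $x_{i+1}=x_i$. At limits $i\le\kappa$ let $x_i=\bigcup_{j<i}x_j$, which is a node by Lemma~\ref{lem:closure}(a). Put $x=x_\kappa$.

Let $y\in T(x)$ and $i\in I(x)$; we must show $i\in I(y)$. Since $x_{i+1}\sqsubseteq x$, we have $i\in I(x_{i+1})$. So the first alternative did not occur at step $i$, which means that $i\in I(z)$ for every $z\in T(x_i)$. This applies to $z=y$.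
\end{proof}

\begin{proposition}\label{prop:chi}
$\chi(G_\kappa)=\kappa^+$.
\end{proposition}

\begin{proof}
For the upper bound, well-order $T$ so that nodes of smaller rank come first. The smaller neighbors of $p$ lie in $N(p)$, and $|N(p)|\le\kappa$ because $p$ has at most $\kappa$ entries. Lemma~\ref{lem:greedy} with $\lambda=\kappa^+$ gives $\chi(G_\kappa)\le\kappa^+$.

For the lower bound, let $c\colon T\to\kappa$ be arbitrary; we find a monochromatic edge. Let $x$ be a stable node, and list the nonempty set $I(x)\subseteq\kappa$ as $\langle i_\alpha:\alpha<\kappa\rangle$, with repetitions if necessary. Define nodes $y_\alpha\in T(x)$ of length $\ell(x)+\alpha$, for $\alpha\le\kappa$, as follows. Let $y_0=x$, and take unions at limits. Given $y_\alpha$ with $\alpha<\kappa$, the node $y_\alpha^{*}$ extends $x$, so $i_\alpha\in I(x)=I(y_\alpha^{*})$ by stability. Pick $s_\alpha\in T(y_\alpha^{*})$ with $c(s_\alpha)=i_\alpha$ and let $y_{\alpha+1}=y_\alpha{}^{\frown}\langle s_\alpha\rangle$, a node by Lemma~\ref{lem:closure}(c).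

Let $t=y_\kappa$. Its length is $\ell(x)+\kappa$, and its entries from position $\ell(x)$ on are the nodes $s_\alpha=t(\ell(x)+\alpha)$, none of which is a star. By associativity and (O2),
\[
(\ell(x)+\alpha)+\kappa=\ell(x)+(\alpha+\kappa)=\ell(x)+\kappa=\ell(t),
\]
so $s_\alpha\in N(t)$ for every $\alpha<\kappa$. Finally $x\sqsubseteq t$, so $c(t)\in I(x)$, say $c(t)=i_\alpha=c(s_\alpha)$. The edge $s_\alpha t$ is monochromatic.
\end{proof}

The proof of Lemma~\ref{lem:stable} can start from any node $x_0$, and the edge found above then lies in $T(x_0)$. So every cone induces a subgraph of chromatic number $\kappa^+$: this is the branching predicted in Section~\ref{sec:intro}.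

\section{No $\kappa$-connected subgraph}\label{sec:conn}

For a nonempty set $A$ of nodes, the union $m$ of all common initial segments of the members of $A$ is again a common initial segment, the longest one. We call $m$ the \emph{stem} of $A$. The first step is to determine how the vertex set of a $\kappa$-connected subgraph splits at the end of its stem. Only connectedness after the deletion of at most one vertex is used.

\begin{lemma}\label{lem:apex}
Let $H$ be a $\kappa$-connected subgraph of $G_\kappa$, let $A=V(H)$, and let $\mu$ be the length of the stem of $A$. Then all members of $A$ have length greater than $\mu$, and there is $q\in A$ such that $q(\mu)=*$ and $p(\mu)=q$ for every $p\in A\setminus\{q\}$.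
\end{lemma}

We call $q$ the \emph{apex} of $H$.

\begin{proof}
Let $m$ be the stem. A member of $A$ of length $\mu$ would equal $m$ and would be comparable with every member of $A$. By Lemma~\ref{lem:edge} it would be an isolated vertex of $H$, which is impossible since $H$ is connected and infinite. So all members of $A$ have an entry at position $\mu$, and $A$ is partitioned into the classes
\[
A_*=\{p\in A:p(\mu)=*\},\qquad A_q=\{p\in A:p(\mu)=q\}\quad(q\in T).
\]
At least two classes are nonempty, since otherwise there would be a common initial segment of length $\mu+1$. Hence there is $q\in T$ with $\emptyset\neq A_q\neq A$.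

Consider an edge $vw$ of $H$ with $v\in A_q$ and $w\notin A_q$. Its ends first differ at $\mu$, and $v(\mu)=q\neq *$. By Lemma~\ref{lem:edge}, $w(\mu)=*$ and $w=v(\mu)=q$. So every edge of $H$ leaving $A_q$ ends in $q$. Such an edge exists because $H$ is connected, and therefore $q\in A_*$. In the connected graph $H-q$ no edge leaves the nonempty set $A_q$, so $A_q=A\setminus\{q\}$.
\end{proof}

The lemma alone gives no contradiction: the apex may well have several neighbors among the nodes with entry $q$ at position $\mu$, as $a$ does in the pentagon. But a $\kappa$-connected graph stays $\kappa$-connected when its apex is deleted, and this can be repeated at every stage below $\kappa$. The stems grow at each step, and after $\kappa$ steps they spell out a whole neighbor of the first apex.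

\begin{proposition}\label{prop:conn}
The graph $G_\kappa$ contains no $\kappa$-connected subgraph.
\end{proposition}

\begin{proof}
Suppose $H\subseteq G_\kappa$ is $\kappa$-connected. By recursion on $i<\kappa$ define vertices $q_i$ of $H$: let $H_i=H-\{q_j:j<i\}$ and let $q_i$ be the apex of $H_i$. This is legitimate because $H_i$ is $\kappa$-connected. Indeed, fewer than $\kappa$ of at least $\kappa$ vertices were deleted, and for $F\subseteq V(H_i)$ with $|F|<\kappa$ the graph $H_i-F$ arises from $H$ by deleting fewer than $\kappa$ vertices. Let $A_i=V(H_i)$, let $m_i$ be the stem of $A_i$, and let $\mu_i=\ell(m_i)$.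

If $j<i$, then $A_i\subseteq A_j\setminus\{q_j\}$, so by Lemma~\ref{lem:apex} all members of $A_i$ extend $m_j{}^{\frown}\langle q_j\rangle$. Hence $m_j\sqsubseteq m_i$ and $\mu_j<\mu_i$. By (O3), the sequence $z=\bigcup_{i<\kappa}m_i$ has length $\sup_{i<\kappa}\mu_i\ge\mu_0+\kappa$.

Let $p$ be any neighbor of $q_0$ in $H$. Both extend $m_0$, and $q_0(\mu_0)=*$ while $p(\mu_0)=q_0$. So their first difference is $\mu_0$, and Lemma~\ref{lem:edge} gives
\begin{equation}\label{eq:nbr}
\ell(p)=\mu_0+\kappa\qquad\text{and}\qquad p(\eta)\neq *\ \text{ whenever }\mu_0\le\eta<\ell(p).
\end{equation}
The vertex $p$ is none of the apexes: $p\neq q_0$, and for $i\ge1$ the apex $q_i$ has a star at position $\mu_i>\mu_0$, which the second half of \eqref{eq:nbr} excludes. So $p$ is never deleted, that is, $p\in A_i$ and $m_i\sqsubseteq p$ for all $i<\kappa$. Therefore $z\sqsubseteq p$. Since $\ell(z)\ge\mu_0+\kappa=\ell(p)$ by the first half of \eqref{eq:nbr}, we conclude that $p=z$.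

Thus $q_0$ has at most one neighbor in $H$. Deleting it leaves an infinite graph in which $q_0$ is isolated, although $H$ minus at most one vertex is connected. This is a contradiction.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. The cardinal $\kappa$ in the condition $\xi+\kappa=\ell(p)$ balances two demands. It is large enough for $t$ to see $\kappa$ colors in Proposition~\ref{prop:chi}, and small enough for the $\kappa$ rounds of deletion in Proposition~\ref{prop:conn} to cover the whole block of positions from $\mu_0$ to $\ell(p)$.

\begin{remark}\label{rem:conditions}
None of the three restrictions in the construction can be dropped. Take $\kappa=\omega$.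
\begin{itemize}
\item[(i)] Drop the condition $\xi+\omega=\ell(p)$ from Definition~\ref{def:graph}. Let $t_0=\overline{\emptyset}$ and $t_{k+1}=t_k{}^{\frown}\langle t_k^{*}\rangle$. These are distinct infinite nodes without stars, and each becomes adjacent to all the nodes $t_0(n)=(t_0{\restriction}n)^{*}$ of length $n+1$. This is a copy of $K_{\aleph_0,\aleph_0}$.
\item[(ii)] Weaken the condition on stars in Definition~\ref{def:graph} to $p(\xi)\neq *$. Let $q_n=\langle q_0,\dots,q_{n-1},*,*,\dots\rangle$, of length $\omega$. These are nodes by induction, since $(q_n{\restriction}j)^{*}=\langle q_0,\dots,q_{j-1},*\rangle\sqsubseteq q_j$ for $j<n$, and they become pairwise adjacent. This is an infinite complete graph, in which every vertex is deleted as an apex.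
\item[(iii)] Drop the condition $(p{\restriction}\xi)^{*}\sqsubseteq p(\xi)$ from Definition~\ref{def:tree}. Let $u_n$ consist of $n$ stars, and let $p_k$ consist of $k$ stars followed by $u_0,u_1,\dots$. Every $p_k$ is adjacent to every $u_n$, and we again have $K_{\aleph_0,\aleph_0}$.
\end{itemize}
\end{remark}

\section{Chromatic number above the continuum}\label{sec:converse}

We prove Theorem~\ref{thm:converse} in contrapositive form. By Lemma~\ref{lem:greedy} with $\lambda=\mathfrak c$, it suffices to prove the following statement; that $K_{\aleph_0,\mathfrak c^+}$ is infinitely connected was seen in Section~\ref{sec:intro}.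

\begin{proposition}\label{prop:order}
Let $G$ be a graph with $|V(G)|<\mathfrak c^{+\omega}$ that contains no $K_{\aleph_0,\mathfrak c^+}$. Then $V(G)$ has a well-ordering in which every vertex has fewer than $\mathfrak c$ smaller neighbors.
\end{proposition}

The plan is to cut $V(G)$ into a well-ordered sequence of smaller layers, to order each layer by induction, and to concatenate. The difficulty is that a vertex may have many neighbors in earlier layers. A vertex with infinitely many neighbors in a set $M$ is a common neighbor of a countably infinite subset of $M$, and the excluded subgraph says that each such subset has few common neighbors. So we can afford to put all of them into $M$. For a countably infinite set $a\subseteq V(G)$ let $Z_a$ be the set of vertices adjacent to all members of $a$, and call $M\subseteq V(G)$ \emph{closed} if $Z_a\subseteq M$ for every countably infinite $a\subseteq M$.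

To keep closed sets small we need cardinals $\mu$ with $\mu^{\aleph_0}=\mu$. The least infinite one is $\mathfrak c$, because $\mu^{\aleph_0}\ge2^{\aleph_0}$ and $\mathfrak c^{\aleph_0}=2^{\aleph_0\cdot\aleph_0}=\mathfrak c$. Hausdorff's formula $(\nu^+)^{\aleph_0}=\nu^+\cdot\nu^{\aleph_0}$ for infinite $\nu$ passes the property from $\nu$ to $\nu^+$. (The formula holds because, by (O1), every function $\omega\to\nu^+$ maps into one of the $\nu^+$ ordinals below $\nu^+$, each of size at most $\nu$.) Hence $\mu^{\aleph_0}=\mu$ for every $\mu=\mathfrak c^{+k}$ with $k<\omega$.

\begin{lemma}\label{lem:closed}
Let $G$ contain no $K_{\aleph_0,\mathfrak c^+}$, and let $\mu$ be an infinite cardinal with $\mu^{\aleph_0}=\mu$.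
\begin{itemize}
\item[(a)] A vertex outside a closed set $M$ has only finitely many neighbors in $M$.
\item[(b)] Every set of at most $\mu$ vertices is contained in a closed set of size at most $\mu$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $t$ has infinitely many neighbors in $M$, let $a$ be a countably infinite set of them. Then $t\in Z_a\subseteq M$.

(b) The set $Z_a$ is disjoint from $a$ and completely joined to it, so $|Z_a|\le\mathfrak c\le\mu$. Given $X_0$ of size at most $\mu$, let $X_{\gamma+1}$ be the union of $X_\gamma$ and all $Z_a$ with $a\subseteq X_\gamma$ countably infinite, and take unions at limits $\gamma\le\omega_1$. By induction $|X_\gamma|\le\mu$: at successors $|X_{\gamma+1}|\le\mu+\mu^{\aleph_0}\cdot\mathfrak c=\mu$, and at limits we take a union of at most $\aleph_1\le\mu$ sets. A countable set $a\subseteq X_{\omega_1}$ lies in some $X_\gamma$ with $\gamma<\omega_1$, because $\omega_1$ is regular, and then $Z_a\subseteq X_{\gamma+1}$. So $X_{\omega_1}$ is closed.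
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:order}]
We use induction on the cardinal $|V(G)|$. If $|V(G)|\le\mathfrak c$, take a well-ordering of order type $|V(G)|$. Every vertex has fewer than $|V(G)|\le\mathfrak c$ predecessors.

Otherwise $|V(G)|=\mu^+$ with $\mu=\mathfrak c^{+k}$ for some $k<\omega$, and $\mu^{\aleph_0}=\mu$. Enumerate $V(G)=\{v_\xi:\xi<\mu^+\}$. Let $M_0=\emptyset$, let $M_{\xi+1}$ be a closed set of size at most $\mu$ containing $M_\xi\cup\{v_\xi\}$, which exists by Lemma~\ref{lem:closed}(b), and let $M_\xi=\bigcup_{\eta<\xi}M_\eta$ for limit $\xi<\mu^+$, a union of at most $\mu$ sets of size at most $\mu$. The layers $D_\xi=M_{\xi+1}\setminus M_\xi$ partition $V(G)$: the least $\zeta$ with $v\in M_\zeta$ is neither $0$ nor a limit, so $\zeta=\xi+1$ and $v\in D_\xi$. In the same way, $M_\xi$ is the union of the layers $D_\eta$ with $\eta<\xi$.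

We claim that a vertex $t\in D_\xi$ has at most countably many neighbors in $M_\xi$. If $\xi$ is $0$ or a successor, then $M_\xi$ is closed and Lemma~\ref{lem:closed}(a) applies. If $\xi$ is a limit, $M_\xi$ need not be closed, but it is the increasing union of the closed sets $M_{\eta+1}$, $\eta<\xi$, none of which contains $t$. The neighbors of $t$ in $M_\xi$ thus form the union of a chain of finite sets. Distinct members of such a chain have distinct sizes, so the chain has countably many members and its union is countable.

The subgraph induced on $D_\xi$ has at most $\mu<|V(G)|$ vertices and contains no $K_{\aleph_0,\mathfrak c^+}$, so by the induction hypothesis it has a well-ordering of the required kind. Order $V(G)$ by placing $D_\eta$ before $D_\xi$ for $\eta<\xi$ and using these orderings within the layers. A vertex then has some number $\lambda<\mathfrak c$ of smaller neighbors in its own layer and at most $\aleph_0$ in earlier layers, and $\lambda+\aleph_0=\max(\lambda,\aleph_0)<\mathfrak c$.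
\end{proof}

The bound on $|V(G)|$ was used only to write every cardinal met in the induction step as $\mu^+$ with $\mu^{\aleph_0}=\mu$. The count in Lemma~\ref{lem:closed}(b) is not available for $\mu=\mathfrak c^{+\omega}$: this cardinal is the supremum of countably many smaller cardinals, and such a cardinal satisfies $\mu^{\aleph_0}>\mu$.

\begin{thebibliography}{1}

\bibitem{notes}
\emph{Modern Techniques in Combinatorial Set Theory},
\texttt{https://www.math.uni-hamburg.de/home/joo/InfGraph2/}\allowbreak\texttt{AdvancedLogic2019S\_notes.pdf}.

\end{thebibliography}
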